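
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Weak Turing degrees of partial functions and enumeration degrees are not elementarily equivalent}


\begin{abstract}
A partial function $f$ is weakly Turing reducible to $g$ if $f=\Theta(g)$ for some
recursive operator $\Theta$, that is, an enumeration operator whose values on
all partial functions are single-valued. We show that the resulting degree structure $\mathcal D_{WT}$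
is not elementarily equivalent to the enumeration degrees $\mathcal D_e$. The separating
sentence says that some nonzero degree $a$ lies below a degree $c$ without being of any help
in computing $c$. More precisely, the degrees $a$ with this property, together
with $0$, form a proper ideal of $\mathcal D_{WT}$ isomorphic to $\mathcal D_e$, while in
$\mathcal D_e$ itself the same formula defines only $\{0\}$. In the language
$\{\le,\vee,0\}$ the difference appears at the $\Sigma_2$ level, and no lower.
\end{abstract}

\section{Two reducibilities and a question}

Let $D_0,D_1,\dots$ be a canonical indexing of the finite subsets of $\omega$. An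
\emph{enumeration operator} (e-operator) is given by an r.e.\ set of
\emph{axioms} $\langle x,u\rangle$ and sends $B\subseteq\omega$ to
\[
\Psi^B=\{x:\ \text{there is an axiom }\langle x,u\rangle\text{ with }D_u\subseteq B\}.
\]
We usually write such an axiom as $\langle x,D_u\rangle$. For sets,
$A\le_eB$ means $A=\Psi^B$ for some e-operator $\Psi$: any enumeration of $B$ can be
turned, uniformly and effectively, into an enumeration of $A$. The
$\equiv_e$-classes, ordered by $\le_e$, form the partial order $\mathcal D_e$ of
enumeration degrees.

We identify a single-valued partial function $f:\omega\rightharpoonup\omega$ with its graph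
$\{\langle n,m\rangle:f(n)=m\}\subseteq\omega$, and write $\mathcal P$ for the set of all
partial functions. Thus $\le_e$ also compares partial functions. But
$\Psi^g=f$ asks nothing of $\Psi$ at oracles other than $g$; on another partial function
it may enumerate two values for the same argument. Forbidding this
gives a stricter notion. Following Myhill and Shepherdson, and Rogers, a \emph{recursive
operator} is a map $\Theta:\mathcal P\to\mathcal P$ for which there is an
e-operator $\Psi$ such that $\Psi^h$ is single-valued and $\Theta(h)=\Psi^h$ for \emph{every}
$h\in\mathcal P$. For $f,g\in\mathcal P$ let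
\[
f\le_{WT}g\quad\Longleftrightarrow\quad f=\Theta(g)\text{ for some recursive operator }\Theta .
\]
This is \emph{weak Turing reducibility}, and $\mathcal D_{WT}$ denotes the partial order
of its degrees.

Clearly $f\le_{WT}g$ implies $f\le_eg$. A small example shows that the converse fails, and
also contains the idea for telling the two degree structures apart. For $A\subseteq\omega$ let
\[
S_A=\{\langle n,0\rangle:n\in A\}\in\mathcal P ,
\]
the partial function with domain $A$ and constant value $0$. For $f\in\mathcal P$ we write $S_f$ for
$S_A$ with $A=\mathrm{graph}(f)$. Let $f$ be total and not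
recursive. Then $f\equiv_eS_f$, since from an
enumeration of either set one enumerates the other. Suppose, however, that $f=\Theta(S_f)$ with
$\Theta$ a recursive operator. Let $\zeta$ be the total function with constant value $0$. Then
$S_f\subseteq\zeta$, so $f=\Theta(S_f)\subseteq\Theta(\zeta)$. As $\Theta(\zeta)$ is single-valued and $f$ is
total, $f=\Theta(\zeta)$, so $f$ is recursive, a contradiction. The
operator is defeated by an oracle it was never meant to see.

The question, posed in \cite{problem}, is whether $\mathcal D_{WT}$ and $\mathcal D_e$ are
elementarily equivalent, i.e.\ satisfy the same first-order sentences in the language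
$\{\le\}$. The two structures have much in common. Neither has minimal degrees (so neither is elementarily equivalent to the
Turing degrees). Both are upper semilattices with least element, and we shall see that
$\mathcal D_e$ is isomorphic to an ideal of $\mathcal D_{WT}$ and that the two satisfy the same
existential sentences in the language of upper semilattices with $0$. So no finite configuration
of degrees, joins included, separates them. Nevertheless they differ.

\subsection*{The results}

The example suggests asking how much help one degree gives towards computing another. For $a,c$ in an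
upper semilattice put
\[
N(a,c):\ \ \forall x\,(c\le a\vee x\rightarrow c\le x),\qquad\qquad
\delta(a):\ \ \exists c\,(a\le c\wedge N(a,c)).
\]
$N(a,c)$ says that $a$ is \emph{no help} for $c$: whatever computes $c$ together with $a$ computes
it alone. Trivially $\delta(0)$ holds. A degree $a\ne0$ satisfies $\delta$ iff it is no help
for some degree $c$ although $c$ lies above $a$.

\begin{theorem}\label{thm:main}
The sentence
\[
\sigma:\quad \exists a\,\exists c\,\exists z\Big[a\le c\ \wedge\ a\not\le z\ \wedge\
\forall x\big(c\not\le x\rightarrow\exists y\,(a\le y\wedge x\le y\wedge c\not\le y)\big)\Big]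
\]
is true in $\mathcal D_{WT}$ and false in $\mathcal D_e$. Hence $\mathcal D_{WT}$ and
$\mathcal D_e$ are not elementarily equivalent.
\end{theorem}

The sentence $\sigma$ is $\exists a\,(a\ne0\wedge\delta(a))$ written in the language $\{\le\}$
(Section~\ref{sec:prelim}). The full picture is as follows; p.r.\ abbreviates ``partial
recursive''.

\begin{theorem}\label{thm:strong}
Let $I\subseteq\mathcal D_{WT}$ be the set of degrees of partial functions that have a p.r.\
extension.
\begin{enumerate}
\item $I$ is a proper ideal of $\mathcal D_{WT}$, and $(I,\le)\cong\mathcal D_e$.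
\item $\delta$ defines $I$ in $\mathcal D_{WT}$, whereas $\delta$ defines $\{0\}$ in $\mathcal D_e$.
\item In $\mathcal D_e$, $N(\deg_eA,\deg_eC)$ holds iff there is an r.e.\ $W\subseteq\omega\times\omega$
with $A\times C\subseteq W$ and $\overline A\times\overline C\subseteq\overline W$ (i.e.\ $A,C$ form a
Kalimullin pair).
\item In the language $\{\le,\vee,0\}$, where $\sigma$ is the $\Sigma_2$ sentence
$\exists a\,\exists c\,\forall x\,(0\ne a\le c\wedge(c\le a\vee x\to c\le x))$, the two structures
satisfy the same $\Sigma_1$ sentences. So $\Sigma_2$ is the optimal level of difference in that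
language.
\end{enumerate}
\end{theorem}

We make no claim about the optimal quantifier level in the pure language $\{\le\}$, where
$\sigma$ is $\Sigma_3$.

Section~\ref{sec:true} extends the example above to show that $\sigma$ holds in
$\mathcal D_{WT}$. Section~\ref{sec:false} proves part~3 of Theorem~\ref{thm:strong} by a coding construction and
deduces that $\sigma$ fails in $\mathcal D_e$; this completes Theorem~\ref{thm:main}.
Sections~\ref{sec:ideal} and~\ref{sec:defines} treat the ideal $I$, the second by a version of the
coding construction whose decoder is single-valued on all oracles. Section~\ref{sec:sigma1} proves part~4,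
and Section~\ref{sec:cons} draws two consequences.

\section{Preliminaries}\label{sec:prelim}

\paragraph{Operators.} Let $\Psi_0,\Psi_1,\dots$ be an effective list of all e-operators. E-operators are
monotone ($B\subseteq B'$ implies $\Psi^B\subseteq\Psi^{B'}$) and have finite use ($x\in\Psi^B$ iff
$x\in\Psi^F$ for some finite $F\subseteq B$). To exhibit an e-operator we shall describe a condition
on $x$ and $B$ of the form ``there is a finite object $w$ such that an r.e.\ condition holds of
$(x,w)$ and a finite set computed from $w$ is contained in $B$''; we call it \emph{positive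
existential in $B$}. It defines an e-operator, whose axioms are $\langle x,F\rangle$ with $F$
the finite set belonging to a suitable $w$. Recursive operators are monotone, and they are closed under
composition. They map p.r.\ functions to p.r.\ functions, because the image has an r.e.\
single-valued graph.

\paragraph{Joins and least elements.} In $\mathcal D_e$ the join is induced by
$A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$, and $0$ is the class of r.e.\ sets. For partial
functions let
\[
(f\oplus g)(2n)\simeq f(n),\qquad (f\oplus g)(2n+1)\simeq g(n).
\]
Then $f,g\le_{WT}f\oplus g$. If $f=\Theta_1(h)$ and $g=\Theta_2(h)$, then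
$f\oplus g=\Theta(h)$ for the recursive operator $\Theta(k)=\Theta_1(k)\oplus\Theta_2(k)$. So $\oplus$
induces the join of $\mathcal D_{WT}$. Every $p\in\mathcal P$ has the form $h\oplus k$, with
$h(n)\simeq p(2n)$ and $k(n)\simeq p(2n+1)$. The least element $0$ of $\mathcal D_{WT}$ is the class of
p.r.\ functions: a constant map with p.r.\ value is a recursive operator, and recursive operators
preserve p.r.\ functions.

\paragraph{What $\sigma$ says.} In an upper semilattice with $0$ we have $a\ne0$ iff
$\exists z\,(a\not\le z)$. Moreover, $c\not\le a\vee x$ iff
$\exists y\,(a\le y\wedge x\le y\wedge c\not\le y)$: from left to right take $y=a\vee x$, and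
conversely such a $y$ lies above $a\vee x$. So the last conjunct of $\sigma$ is the
contrapositive form of $N(a,c)$, and $\sigma$ says $\exists a\,(a\ne0\wedge\delta(a))$.

\paragraph{Strings.} Juxtaposition of strings in $2^{<\omega}$ and bits is concatenation, $0^n$ is the string of
$n$ zeros, and $\emptyset$ is also the empty string. A string $\tau$ is a finite function, so $\Psi^\tau$ makes sense,
and $\tau\supseteq\xi$ means that $\tau$ extends $\xi$. A $G\in2^\omega$ is used as an oracle through its graph;
$\deg_eG$ is the degree of the graph. By finite use, $\Psi^G=\bigcup_{\tau\subset G}\Psi^\tau$, where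
$\tau$ ranges over strings. The strings $\sigma_e$ below have nothing to do with the sentence $\sigma$.

Fix an effective search through all pairs of a string and a number of steps. For a string $\xi$
and $e,n\in\omega$ let
\[
t_e(\xi,n)=\text{the first }\tau\supseteq\xi\text{ found with }n\in\Psi_e^\tau ,
\]
undefined if there is none. This is p.r.\ in $e,\xi,n$. An equation $\rho=t_e(\xi,n)$ includes the
assertion that $t_e(\xi,n)$ is defined.

\begin{lemma}\label{lem:force}
Let $\xi\subset G$. If $t_e(\xi,n)$ is undefined, then $n\notin\Psi_e^G$. If $t_e(\xi,n)$ is defined and $t_e(\xi,n)\subset G$, then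
$n\in\Psi_e^G$.
\end{lemma}
\begin{proof}
If $n\in\Psi_e^G$, then $n\in\Psi_e^\tau$ for all sufficiently long $\tau\subset G$, and sufficiently
long such $\tau$ extend $\xi$; so $t_e(\xi,n)$ is defined. The second statement is monotonicity.
\end{proof}

\section{$\sigma$ holds in $\mathcal D_{WT}$}\label{sec:true}

The argument of the introduction survives the addition of an arbitrary second oracle.

\begin{lemma}\label{lem:total}
If $f$ is total, $A\subseteq\omega$, $g\in\mathcal P$ and $f\le_{WT}S_A\oplus g$, then $f\le_{WT}g$.
\end{lemma}
\begin{proof}
Let $f=\Theta(S_A\oplus g)$. Since $S_A\oplus g\subseteq\zeta\oplus g\in\mathcal P$, monotonicity gives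
$f\subseteq\Theta(\zeta\oplus g)$. The right side is single-valued and $f$ is total, so
$f=\Theta(\zeta\oplus g)$. Since $\zeta$ is recursive, $k\mapsto\Theta(\zeta\oplus k)$ is a recursive operator.
\end{proof}

Totality of $f$ is essential: if $A$ is not r.e., then $f=S_A$ and $g=\emptyset$ satisfy
$f\le_{WT}S_A\oplus g$ but not $f\le_{WT}g$, because $S_A$ is not p.r.

\begin{proposition}\label{prop:true}
$\sigma$ is true in $\mathcal D_{WT}$.
\end{proposition}
\begin{proof}
Let $f$ be total and nonrecursive, $c=\deg_{WT}f$ and $a=\deg_{WT}S_f$. Then $a\le c$, via the
recursive operator $h\mapsto\{\langle p,0\rangle:p\in h\}$. If $a=0$, then $S_f$ is p.r., its domain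
$\mathrm{graph}(f)$ is r.e., and the total function $f$ is recursive; so $a\ne0$. Finally, $N(a,c)$ is
Lemma~\ref{lem:total}.
\end{proof}

\section{No help in the enumeration degrees}\label{sec:false}

In $\mathcal D_e$ the example collapses: since $f\equiv_eS_f$, there $a=c$, and $N(c,c)$ with $x=0$ forces
$c=0$. To see that nothing else takes its
place, we determine exactly when $N$ holds in $\mathcal D_e$. Call an r.e.\ set $W\subseteq\omega\times\omega$ a
\emph{witness} for $(A,C)$ if
\[
A\times C\subseteq W\qquad\text{and}\qquad(\overline A\times\overline C)\cap W=\emptyset .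
\]

\begin{example}
If $A$ is r.e., then $A\times\omega$ is a witness for $(A,C)$. For a nontrivial example, let $A=\{q\in\mathbb Q:q<r\}$
for a real $r$, with $\mathbb Q$ coded by $\omega$. Then $\{(p,q):p<q\}$
is a witness for $(A,\overline A)$: it contains $A\times\overline A$ and is disjoint from
$\overline A\times A$. There are uncountably many $r$ but only countably many r.e.\ sets, so $r$
can be chosen with neither $A$ nor $\overline A$ r.e. So, by the next proposition, $N(a,c)$ with
$a,c\ne0$ is possible in $\mathcal D_e$. What will be impossible is to have $0\ne a\le c$ in addition.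
\end{example}

\begin{proposition}\label{prop:kpair}
$N(\deg_eA,\deg_eC)$ holds in $\mathcal D_e$ iff $(A,C)$ has a witness.
\end{proposition}

\begin{proof}[Proof that a witness suffices]
Let $W$ be a witness and $C=\Phi^{A\oplus X}$. We replace the question ``$D\subseteq A$?'', which
cannot be answered from $X$, by the r.e.\ question ``$D\times\{n\}\subseteq W$?'', and claim
\[
n\in C\iff\text{there is an axiom }\langle n,D\oplus E\rangle\text{ of }\Phi\text{ with }
E\subseteq X\text{ and }D\times\{n\}\subseteq W .
\]
If $n\in C$, some axiom has $D\subseteq A$ and $E\subseteq X$; then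
$D\times\{n\}\subseteq A\times C\subseteq W$. Conversely, let such an axiom be given. If $D\subseteq A$,
then $n\in\Phi^{A\oplus X}=C$. Otherwise pick $d\in D\setminus A$. Since $(d,n)\in W$, it is not
in $\overline A\times\overline C$, so $n\in C$. The right-hand side is positive existential in $X$, so
$C\le_eX$.
\end{proof}

\subsection*{One step of the converse, by hand}

Now suppose that $(A,C)$ has no witness. We want $G\in2^\omega$ with $C\le_eA\oplus G$ and
$C\not\le_eG$. Consider the first step: defeat $\Psi_0$ and write the bit $C(0)$ into $G$.

To defeat $\Psi_0$, pick $n$, let $G$ begin with $0^n1$ (so that $n$ can be read off from $G$), and ask whether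
some extension $\tau$ of this beginning puts $n$ into $\Psi_0^\tau$. If not and $n\in C$, we
have won already. If so and $n\notin C$, we win by passing to $\tau$. In both cases we then append
the bit $C(0)$. The difficulty is decoding. To find that bit, one must know whether the construction
passed to a $\tau$. The answer ``there is such a $\tau$'' is r.e.,
but the answer ``there is none'' is not.

So we attach to the answer a number $a$ whose membership in $A$ tells us the answer ``no''; this is positive
information about $A$, which is all that an enumeration of $A\oplus G$ supplies. Let $G$ begin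
with $0^n10^a1$ and let $W_0$ be the r.e.\ set of $(a,n)$ for which some $\tau\supseteq0^n10^a1$
has $n\in\Psi_0^\tau$. We look for a pair with
\[
\text{(i)}\ a\in A,\ n\in C,\ (a,n)\notin W_0\qquad\text{or}\qquad
\text{(ii)}\ a\notin A,\ n\notin C,\ (a,n)\in W_0 .
\]
Such a pair exists precisely because $W_0$ is not a witness. Now the decoder reads $n,a$ from $G$ and
runs a race between an enumeration of $a$ into $A$ and an enumeration of $(a,n)$ into $W_0$. Exactly
one of the two events occurs, and it tells whether the construction passed to a $\tau$.

For instance, let $\Psi_0^G=\{n:G(n)=0\}$ (with $G$ standing for its graph). The string $0^n10^a1$ has value $1$ at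
position $n$, so $W_0=\emptyset$ and only (i) can occur: take any $a\in A$ and $n\in C$, and let $G$ begin
with $0^n10^a1$ followed by the bit $C(0)$. If instead $\Psi_0^G=\{n:G(n)=1\}$, then
$W_0=\omega\times\omega$ and only (ii) can occur, with any $a\notin A$ and $n\notin C$. The required elements exist: if
$A$ or $C$ were empty, $\emptyset$ would be a witness, and if $A$ or $C$ were $\omega$, then
$\omega\times\omega$ would be one.

\begin{proof}[Proof that a witness is necessary]
Suppose $(A,C)$ has no witness. We build strings $\sigma_0=\emptyset\subset\sigma_1\subset\cdots$ and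
let $G=\bigcup_e\sigma_e$. Given $\sigma_e$, let
\[
W_e=\{(a,n):t_e(\sigma_e0^n10^a1,n)\text{ is defined}\}.
\]
This set is r.e., hence not a witness, so there is a pair $(a,n)$ with either
\begin{itemize}
\item[(i)] $a\in A$, $n\in C$ and $(a,n)\notin W_e$, or
\item[(ii)] $a\notin A$, $n\notin C$ and $(a,n)\in W_e$.
\end{itemize}
Fix one such pair. Let $\rho=\sigma_e0^n10^a1$ in case (i) and $\rho=t_e(\sigma_e0^n10^a1,n)$ in case (ii).
Put $\sigma_{e+1}=\rho\,C(e)$, that is, append the bit $C(e)$ to $\rho$.

\emph{$C\ne\Psi_e^G$.} By Lemma~\ref{lem:force}, in case (i) $n\in C\setminus\Psi_e^G$, and in case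
(ii) $n\in\Psi_e^G\setminus C$. So $C\not\le_eG$.

\emph{$C\le_eA\oplus G$.} Call a sequence $\sigma'_0,\dots,\sigma'_{e+1}$ of strings a \emph{history} if
$\sigma'_0=\emptyset$, $\sigma'_{e+1}\subset G$, and for each $j\le e$ there are $n,a$, a string $\rho$ and a
bit $i$ with $\sigma'_{j+1}=\rho\,i$ and
\[
\text{either}\quad a\in A\ \text{ and }\ \rho=\sigma'_j0^n10^a1,\qquad\text{or}\quad
\rho=t_j(\sigma'_j0^n10^a1,n).
\]
The sequence $\sigma_0,\dots,\sigma_{e+1}$ of the construction is a history. It is the only one of its
length, as we see by induction on $j\le e$. Suppose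
$\sigma'_j=\sigma_j$. In either alternative $\sigma_j0^n10^a1\subseteq\rho\subset G$, so $n$ and $a$ can be
read from $G$ and are the numbers fixed at stage $j$ of the construction. For this pair exactly one of
$a\in A$ and $(a,n)\in W_j$ holds, so the alternative, and with it $\rho$, is the same as in the construction. Then
$i=G(|\rho|)$, and $\sigma'_{j+1}=\sigma_{j+1}$.

Hence $e\in C$ iff there is a history $\sigma'_0,\dots,\sigma'_{e+1}$ whose last string ends in $1$. This condition
is positive existential in $A\oplus G$: it uses finitely many elements of $A$ (the numbers $a$ of the first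
alternative), the graph of $\sigma'_{e+1}$, and values of the p.r.\ function $t$. So
$C\le_eA\oplus G$, and $N(\deg_eA,\deg_eC)$ fails with $x=\deg_eG$.
\end{proof}

The notion of witness is symmetric: transposing a witness for $(A,C)$ gives one for $(C,A)$. This is
what distinguishes $\mathcal D_e$ from $\mathcal D_{WT}$.

\begin{proposition}\label{prop:false}
In $\mathcal D_e$, if $a\le c$ and $N(a,c)$, then $a=0$. Hence $\delta$ defines $\{0\}$ in
$\mathcal D_e$, and $\sigma$ is false in $\mathcal D_e$.
\end{proposition}
\begin{proof}
By Proposition~\ref{prop:kpair} and symmetry, $N(a,c)$ implies $N(c,a)$. Since $a\le c=c\vee0$, applying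
$N(c,a)$ with $x=0$ gives $a\le0$. Conversely $\delta(0)$ holds, with $c=0$.
\end{proof}

Propositions~\ref{prop:true} and~\ref{prop:false} prove Theorem~\ref{thm:main};
Proposition~\ref{prop:kpair} is part~3 of Theorem~\ref{thm:strong}.

\begin{remark}\label{rem:direct}
Unwinding the last proof: if $A=\Gamma^C$ and $W$ is a witness for $(A,C)$, then $a\in A$ iff
$\Gamma$ has an axiom $\langle a,F\rangle$ with $\{a\}\times F\subseteq W$; so $A$ is r.e. This
formula will reappear in Section~\ref{sec:defines}.
\end{remark}

\section{A copy of $\mathcal D_e$ inside $\mathcal D_{WT}$}\label{sec:ideal}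

The partial functions $S_A$ carry no information in their values, and on them the two reducibilities agree.

\begin{lemma}\label{lem:SA}
Let $A\subseteq\omega$ and $g\in\mathcal P$. Then $S_A\le_{WT}g$ iff $A\le_eg$. In particular,
$S_A\le_{WT}S_B$ iff $A\le_eB$.
\end{lemma}
\begin{proof}
If $A=\Psi^g$, use the recursive operator $\Theta(h)=\{\langle n,0\rangle:n\in\Psi^h\}$, which is single-valued
whatever $\Psi^h$ is. If $S_A=\Theta(g)$, then $A=\{n:\langle n,0\rangle\in\Theta(g)\}\le_eg$. The second
statement follows because $S_B\equiv_eB$.
\end{proof}

\begin{proposition}\label{prop:ideal}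
$I=\{\deg_{WT}S_A:A\subseteq\omega\}$. This set is a proper ideal of $\mathcal D_{WT}$, and
$\deg_eA\mapsto\deg_{WT}S_A$ is an isomorphism from $\mathcal D_e$ onto $I$.
\end{proposition}
\begin{proof}
Let $\alpha\subseteq\psi$ with $\psi$ p.r. Then $\alpha\equiv_{WT}S_{\mathrm{dom}\,\alpha}$, by the
recursive operators
\[
h\mapsto\{\langle n,0\rangle:n\in\mathrm{dom}\,h\},\qquad
h\mapsto\{\langle n,\psi(n)\rangle:n\in\mathrm{dom}\,h\cap\mathrm{dom}\,\psi\};
\]
the first sends $\alpha$ to $S_{\mathrm{dom}\,\alpha}$, the second sends it back. Conversely, each $S_A$ has the
recursive extension $\zeta$. This proves the first statement.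

If $\alpha$ has a p.r.\ extension $\psi$ and $\beta=\Theta(\alpha)$ with $\Theta$ a recursive
operator, then $\beta\subseteq\Theta(\psi)$, which is p.r. So having a p.r.\ extension passes downward
under $\le_{WT}$; it is a property of degrees, and $I$ is downward closed. Since
$S_A\oplus S_B=S_{A\oplus B}$, $I$ is closed under joins. The only extension of a total nonrecursive
function is the function itself, which is not p.r.; so $I\ne\mathcal D_{WT}$. Finally, the map is well defined and
an order embedding by Lemma~\ref{lem:SA}, and onto $I$ by the first statement.
\end{proof}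

This is part~1 of Theorem~\ref{thm:strong}.

\section{$\delta$ defines $I$ in $\mathcal D_{WT}$}\label{sec:defines}

\emph{Elements of $I$ satisfy $\delta$.} By Proposition~\ref{prop:ideal} such an element is $a=\deg_{WT}S_A$ for
some $A$. Let $c=\deg_{WT}\chi_A$, with $\chi_A$ the
total characteristic function of $A$. Then $a\le c$ by Lemma~\ref{lem:SA}, as $A\le_e\chi_A$, and
$N(a,c)$ holds by Lemma~\ref{lem:total}.

\emph{Elements outside $I$ do not satisfy $\delta$.} Given $\alpha$ without p.r.\ extension and $\gamma$
above it, we need an oracle $G$ that computes $\gamma$ together with $\alpha$ but not alone. The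
construction of Section~\ref{sec:false} does not suffice. Its decoder runs a race between two events
that exclude each other on the correct oracle. On other oracles both may happen, and the decoder may give two
answers; so it is an e-operator, but in general not a recursive operator. Indeed, if $A$ is not r.e., the
construction applies to $A$ and $\mathrm{graph}(\chi_A)$, which have no witness by Remark~\ref{rem:direct}. But by
Lemma~\ref{lem:total} every $G$ with $\chi_A\le_{WT}S_A\oplus G$ satisfies $\chi_A\le_{WT}G$.

The remedy is to let the \emph{value} $\alpha(a)$, and not the mere fact $a\in\mathrm{dom}\,\alpha$, announce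
which case occurred. We write a third number $v$ into $G$, a guess at $\alpha(a)$. If the
guess is right, the construction appended its coding bit at once; if it is wrong, the construction first passed to
a $\tau$ found by search. The events ``$h(a)=v$'' and ``$h(a)$ is defined and
differs from $v$'' are both positive, and they exclude each other for every single-valued $h$. The price is
that the search for suitable $n,a,v$ now meets a different obstruction: if there are none,
then $\alpha$ has a p.r.\ extension.

\begin{proposition}\label{prop:outside}
Let $\alpha\in\mathcal P$ have no p.r.\ extension and let $\gamma\in\mathcal P$ with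
$\alpha\le_e\gamma$ (in particular, this holds if $\alpha\le_{WT}\gamma$). Then there is a total $G$ with
$\gamma\le_{WT}\alpha\oplus G$ and $\gamma\not\le_eG$ (hence $\gamma\not\le_{WT}G$).
\end{proposition}

Neither hypothesis can be dropped. For the first, take $\alpha=S_A$ and $\gamma=\chi_A$, as just seen. For the
second, note that a p.r.\ function $\gamma$ satisfies $\gamma\le_eG$ for all $G$.

\begin{proof}
We build $\sigma_0=\emptyset\subset\sigma_1\subset\cdots$ and let $G=\bigcup_e\sigma_e\in2^\omega$. Below, ``$n\in\gamma$''
means that $n$ is an element of the graph of $\gamma$. Given $\sigma_e$, let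
\[
V_n=\{(a,v):t_e(\sigma_e0^n10^a10^v1,n)\text{ is defined}\},
\]
which is r.e.\ uniformly in $n$.

\medskip\noindent\emph{Claim.} There are $n$, $a\in\mathrm{dom}\,\alpha$ and $v$ with either
\begin{itemize}
\item[(i)] $n\in\gamma$, $v=\alpha(a)$ and $(a,v)\notin V_n$, or
\item[(ii)] $n\notin\gamma$, $v\ne\alpha(a)$ and $(a,v)\in V_n$.
\end{itemize}

\smallskip\noindent\emph{Proof of the claim.} Suppose not. Then
\begin{itemize}
\item[(1)] for $n\in\gamma$: $(a,\alpha(a))\in V_n$ for all $a\in\mathrm{dom}\,\alpha$;
\item[(2)] for $n\notin\gamma$: if $a\in\mathrm{dom}\,\alpha$ and $(a,v)\in V_n$, then $v=\alpha(a)$.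
\end{itemize}
Let $\alpha=\Gamma^\gamma$ with $\Gamma$ an e-operator. In the spirit of Remark~\ref{rem:direct}, let $R$
be the r.e.\ set of all $(a,v)$ such that $\Gamma$ has an axiom $\langle\langle a,v\rangle,F\rangle$
with $(a,v)\in V_n$ for all $n\in F$.

If $\alpha(a)=v$, then $\Gamma$ has an axiom $\langle\langle a,v\rangle,F\rangle$ with $F\subseteq\gamma$, and by (1)
$(a,v)\in V_n$ for all $n\in F$. So $(a,v)\in R$.

If $(a,v)\in R$ via $F$ and $a\in\mathrm{dom}\,\alpha$, then $v=\alpha(a)$. For if $F\subseteq\gamma$, then
$\langle a,v\rangle\in\Gamma^\gamma=\alpha$. Otherwise there is $n\in F\setminus\gamma$, and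
$(a,v)\in V_n$ gives $v=\alpha(a)$ by (2).

Thus for each $a\in\mathrm{dom}\,\alpha$ the unique $v$ with $(a,v)\in R$ is $\alpha(a)$. Letting $\psi(a)$ be
the first $v$ found with $(a,v)\in R$, we get a p.r.\ extension $\psi$ of $\alpha$, a contradiction.
This proves the claim.

\medskip
Fix $n,a,v$ as in the claim. Let $\rho=\sigma_e0^n10^a10^v1$ in case (i) and
$\rho=t_e(\sigma_e0^n10^a10^v1,n)$ in case (ii). Put $\sigma_{e+1}=\rho\,i$, where $i=1$ if
$e\in\gamma$ and $i=0$ otherwise.

\medskip\noindent\emph{$\gamma\ne\Psi_e^G$.} By Lemma~\ref{lem:force}, $n\in\gamma\setminus\Psi_e^G$ in case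
(i) and $n\in\Psi_e^G\setminus\gamma$ in case (ii). So $\gamma\not\le_eG$.

\medskip\noindent\emph{$\gamma\le_{WT}\alpha\oplus G$.} Let $\chi$ be the total characteristic function of
$\mathrm{graph}(\gamma)$. Then $\gamma\le_{WT}\chi$, via the recursive operator that sends $k$ to the set of all
$\langle x,m\rangle$ with $k(\langle x,m\rangle)=1$ and $k(\langle x,m'\rangle)=0$ for all $m'<m$. For
each $k\in\mathcal P$ and each $x$ at most one $m$ qualifies, and for $k=\chi$ it is $\gamma(x)$ if this
is defined, and otherwise there is none. So it suffices to show $\chi\le_{WT}\alpha\oplus G$.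

For $h,k\in\mathcal P$ call a sequence $\sigma'_0,\dots,\sigma'_{e+1}$ of strings an \emph{$(h,k)$-history} if
$\sigma'_0=\emptyset$, $\sigma'_{e+1}\subseteq k$, and for each $j\le e$ there are $n,a,v$, a string $\rho$ and a
bit $i$ such that $\sigma'_{j+1}=\rho\,i$, $h(a)$ is defined, and
\begin{itemize}
\item[(I)] if $h(a)=v$, then $\rho=\sigma'_j0^n10^a10^v1$;
\item[(II)] if $h(a)\ne v$, then $\rho=t_j(\sigma'_j0^n10^a10^v1,n)$.
\end{itemize}
Let
\[
\Delta(h\oplus k)=\{\langle e,i\rangle:\text{some }(h,k)\text{-history }\sigma'_0,\dots,\sigma'_{e+1}
\text{ has last string ending in }i\}.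
\]
The condition is positive existential in $h\oplus k$: it uses the graph of $\sigma'_{e+1}$ as part of $k$, the
finitely many pairs $\langle a,h(a)\rangle$ in question, and values of $t$. So $\Delta$ is given by an e-operator.

For all $h,k\in\mathcal P$ there is at most one $(h,k)$-history of each length. To see this, we show
by induction that each $\sigma'_j$ is determined by $h$ and $k$. Suppose this is so for
$\sigma'_j$. In (I) and in (II) we have $\sigma'_j0^n10^a10^v1\subseteq\rho\subseteq k$, so
$n,a,v$ are read from the single-valued $k$. The single value $h(a)$ then decides between (I) and (II),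
and so determines $\rho$; and $i=k(|\rho|)$. Therefore $\Delta(h\oplus k)$ is single-valued. Since every
$p\in\mathcal P$ has the form $h\oplus k$, $\Delta$ is a recursive operator.

Finally, the strings $\sigma_0,\dots,\sigma_{e+1}$ of the construction form an $(\alpha,G)$-history: the numbers
fixed at stage $j$ satisfy $a\in\mathrm{dom}\,\alpha$, with $\alpha(a)=v$ in case (i) and $\alpha(a)\ne v$ in case
(ii). Its last bit is $\chi(e)$, so $\Delta(\alpha\oplus G)=\chi$.
\end{proof}

If $a=\deg_{WT}\alpha\notin I$ and $c=\deg_{WT}\gamma\ge a$, then Proposition~\ref{prop:outside} shows that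
$N(a,c)$ fails with $x=\deg_{WT}G$. So $\delta(a)$ fails, and $\delta$ defines $I$ in
$\mathcal D_{WT}$. With Proposition~\ref{prop:false} this proves part~2 of
Theorem~\ref{thm:strong}.

\section{Existential sentences}\label{sec:sigma1}

For part~4 of Theorem~\ref{thm:strong} it suffices to show that an existential sentence of
$\{\le,\vee,0\}$ that is true in \emph{some} upper semilattice with $0$ is true both in $\mathcal D_e$ and
in $\mathcal D_{WT}$. An \emph{embedding} below means a map that preserves and reflects $\le$
and preserves $\vee$ and $0$. Such maps are injective, and they preserve the truth of quantifier-free formulas.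

\paragraph{Reduction to power sets.} Elements witnessing the sentence, together with $0$, generate a
finite upper semilattice $L$ with least element $0$, namely the set of their finite joins. The map
\[
\pi(x)=\{y\in L:x\not\le y\}
\]
is an embedding of $L$ into the power set of $L$. Indeed, if $x\le x'$, then $x\not\le y$ implies
$x'\not\le y$, so $\pi(x)\subseteq\pi(x')$. If $x\not\le x'$, then
$x'\in\pi(x)\setminus\pi(x')$. Since $x\vee x'\not\le y$ iff $x\not\le y$ or $x'\not\le y$, $\pi$
preserves joins; and $\pi(0)=\emptyset$. So it suffices to embed every power set
$P(\{1,\dots,m\})$, $m\ge1$, into $\mathcal D_e$. Composition with $\mathcal D_e\cong I$ then gives an embedding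
into $\mathcal D_{WT}$, because joins and $0$ are the same in the ideal $I$ as in $\mathcal D_{WT}$.

\paragraph{Independent sets.} We construct $G_1,\dots,G_m\in2^\omega$ with
\begin{equation}\label{eq:indep}
G_i\not\le_e\bigoplus_{j\ne i}G_j\qquad(1\le i\le m)
\end{equation}
by finite extension, treating all requirements $(e,i)$, that is
$G_i\ne\Psi_e^{\bigoplus_{j\ne i}G_j}$, in turn; here $G_j$ stands for its graph, finite joins are iterated
in the order of the indices, and the empty join
is $\emptyset$. Given $(\sigma_1,\dots,\sigma_m)$ and $(e,i)$, let $p=\langle|\sigma_i|,0\rangle$, so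
that $p\in G_i$ iff $G_i(|\sigma_i|)=0$. If there are $\tau_j\supseteq\sigma_j$ $(j\ne i)$ with
$p\in\Psi_e^{\bigoplus_{j\ne i}\tau_j}$, pass to these $\tau_j$ and to $\sigma_i1$; then $p$ is in
$\Psi_e^{\bigoplus_{j\ne i}G_j}$ but not in $G_i$. Otherwise pass to $\sigma_i0$ and keep the other
strings; then $p\in G_i$, and by finite use $p\notin\Psi_e^{\bigoplus_{j\ne i}G_j}$. In both cases append
a further $0$ to every string, so that all $G_i$ become total.

The map $T\mapsto\deg_e\bigoplus_{i\in T}G_i$ preserves joins and sends $\emptyset$ to $0$; in
particular it preserves order. If $T\not\subseteq T'$, say $i\in T\setminus T'$, then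
$\bigoplus_{j\in T}G_j\le_e\bigoplus_{j\in T'}G_j$ would give $G_i\le_e\bigoplus_{j\ne i}G_j$, contrary to
\eqref{eq:indep}. So the map reflects order and is an embedding.

Thus the two structures satisfy the same $\Sigma_1$ sentences in $\{\le,\vee,0\}$, hence also the same
$\Pi_1$ sentences. By Section~\ref{sec:prelim} and Theorem~\ref{thm:main} they differ on the $\Sigma_2$
sentence $\sigma$. This completes the proof of Theorem~\ref{thm:strong}.

\section{Two consequences}\label{sec:cons}

Since $f\le_{WT}g$ implies $f\le_eg$, the relation $f\le_eg$ depends only on the degrees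
$\deg_{WT}f$ and $\deg_{WT}g$.

\begin{corollary}
The relation $\le_e$ is first-order definable in $\mathcal D_{WT}$: for $f,g\in\mathcal P$,
\[
f\le_eg\iff\text{every }a\text{ with }\delta(a)\text{ and }a\le\deg_{WT}f\text{ satisfies }
a\le\deg_{WT}g .
\]
Moreover, $\deg_{WT}S_f$ is the greatest element of $I$ below $\deg_{WT}f$.
\end{corollary}
\begin{proof}
Every element of $I$ is some $\deg_{WT}S_A$. By Lemma~\ref{lem:SA}, $S_A\le_{WT}f$ iff
$A\le_e\mathrm{graph}(f)$ iff $S_A\le_{WT}S_f$. This gives the last statement. Since $\delta$ defines
$I$, the right side of the equivalence therefore says $S_f\le_{WT}g$, which by Lemma~\ref{lem:SA} means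
$f\le_eg$.
\end{proof}

\begin{corollary}
$\mathrm{Th}(\mathcal D_{WT})$ is many-one equivalent to true second-order arithmetic. So although
$\mathrm{Th}(\mathcal D_{WT})$ and $\mathrm{Th}(\mathcal D_e)$ differ, they have the same many-one degree.
\end{corollary}
\begin{proof}
Slaman and Woodin \cite{SW} proved that $\mathrm{Th}(\mathcal D_e)$ is recursively isomorphic to true
second-order arithmetic. Relativizing quantifiers to $\delta$ reduces $\mathrm{Th}(\mathcal D_e)$ to
$\mathrm{Th}(\mathcal D_{WT})$, by parts~1 and~2 of Theorem~\ref{thm:strong}. It remains to reduce
$\mathrm{Th}(\mathcal D_{WT})$ to true second-order arithmetic, and for this we interpret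
$\mathcal D_{WT}$ in second-order arithmetic. Partial functions are the single-valued sets, equality of degrees
is interpreted as $\equiv_{WT}$, and $f\le_{WT}g$ says that $f=\Psi_e^g$ for some $e$ such
that $\Psi_e$ is single-valued on $\mathcal P$. The last condition is arithmetical: it says that whenever
$\langle\langle x,m\rangle,u\rangle$ and $\langle\langle x,m'\rangle,u'\rangle$ are axioms of $\Psi_e$ and
$D_u\cup D_{u'}$ is single-valued, then $m=m'$; and no axiom $\langle y,u\rangle$ with $D_u$ single-valued has
a $y$ that is not a pair, a requirement that is void when the pairing function is onto $\omega$.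
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Enumeration Reducibility, Nondeterministic Computations and Relative Computability of Partial
Functions},
\texttt{http://www1.maths.leeds.ac.uk/\~{}pmt6sbc/preprints/enum.pdf}.

\bibitem{SW}
Slaman and Woodin, \emph{Definability in the enumeration degrees}, Arch.\ Math.\ Logic 36, 1997.
\end{thebibliography}

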